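# Metrics for which every Beltrami field has a zero

Throughout, manifolds, metrics, vector fields, differential forms and group actions are $C^\infty$ unless a weaker regularity is mentioned.

## 1. Seven Klein four-groups and a manifold on which each of them fixes a point

Let $D\subset SO(3)$ be the group of diagonal matrices
$$\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3),\qquad \epsilon_i=\pm1,\quad \epsilon_1\epsilon_2\epsilon_3=1 .$$
It is a Klein four-group. A vector $v\in\mathbb R^3$ fixed by all of $D$ is zero: $\operatorname{diag}(1,-1,-1)$ forces $v_2=v_3=0$ and $\operatorname{diag}(-1,-1,1)$ forces $v_1=0$. Everything in this lecture turns on this small fact.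

Let $G=(\mathbb Z/2)^3$. It has seven nontrivial homomorphisms to $\{\pm1\}$, and their kernels $V_1,\dots,V_7$ are its seven subgroups isomorphic to $(\mathbb Z/2)^2$. We build a closed oriented 3-manifold with an action of $G$ in which each $V_i$ fixes a point and acts on the tangent space there as $D$.

**Construction of $M_N$.** Let $N$ be any closed connected oriented 3-manifold; $N=S^3$ is allowed. For each $i$ choose $s_i\in G\setminus V_i$, so that $G=V_i\times\langle s_i\rangle$, and choose an isomorphism $V_i\cong D$. Let $V_i$ act on $S^3\subset\mathbb R\oplus\mathbb R^3$ through the second summand. Put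
$$Y_i=\{0,1\}\times S^3,$$
where $V_i$ acts on both copies as above and $s_i$ interchanges the copies by the identity. These commute, so $G$ acts on $Y_i$, and it preserves orientation because $D\subset SO(3)$. The group $V_i$ fixes the four points $(j,(\pm1,0,0,0))$. The point $y_i=(0,(0,x))$, where $x\in S^2$ has all coordinates nonzero, has trivial stabilizer: elements outside $V_i$ swap the copies, and a nontrivial element of $V_i$ changes the sign of two nonzero coordinates. Finally put $Y_0=G\times N$, with $G$ permuting the copies of $N$ by left translation.

Let $B$ be the open unit ball of $\mathbb R^3$. Choose orientation-preserving embeddings $\beta_i:B\to N$, $i=1,\dots,7$, whose images have disjoint closures, and orientation-reversing embeddings $\gamma_i:B\to Y_i$ near $y_i$, so small that the eight sets $a\,\overline{\gamma_i(B)}$, $a\in G$, are disjoint. All of them should extend to embeddings of a larger ball. Remove the points $(a,\beta_i(0))$ and $a\gamma_i(0)$ from $Y_0\sqcup Y_1\sqcup\dots\sqcup Y_7$, and for $0<r<1$, $\theta\in S^2$, $a\in G$ identify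
$$(a,\beta_i(r\theta))\ \sim\ a\,\gamma_i((1-r)\theta).$$
Call the result $M=M_N$. There are $8\cdot7=56$ tubes.

**Step 1: $M$ is a closed oriented manifold with an orientation-preserving $G$-action.** The gluing identifies open sets of two manifolds, the punctured $Y_0$ and the punctured $Y_1\sqcup\dots\sqcup Y_7$, by diffeomorphisms. The only property that could fail is the Hausdorff property, and only for a point on one side and a point on the other. Two such unidentified points fail to be separated only if some sequence in a tube converges on one side to the first point and on the other side to the second. If the limit on one side has $0<r<1$, the two limits are identified. Otherwise the limit on one side is a boundary point $r=1$ of a ball (the center is removed), and then the sequence on the other side tends to a removed center and has no limit there. So $M$ is Hausdorff. It is compact, because it is the image of the compact sets obtained from $Y_0,\dots,Y_7$ by removing the open balls of radius $\frac12$. The map $r\theta\mapsto(1-r)\theta$ reverses orientation, $\gamma_i$ reverses it and $\beta_i$ preserves it, so the identifications preserve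 orientation. They are $G$-equivariant: $b\in G$ carries the identification with index $(a,i)$ to the one with index $(ba,i)$. Hence $G$ acts on $M$, preserving orientation.

**Step 2: the action is effective and each $V_i$ has a fixed point in $M$.** A nontrivial element of $G$ moves every one of the eight copies of $N$ (minus balls), so the action is effective. No nontrivial element of $G$ fixes a point of $a\gamma_i(B)$, since the translates of this ball are disjoint. So the fixed points $(j,(\pm1,0,0,0))$ of $V_i$ lie outside all the balls and survive in $M$.

That $M$ is connected, and which manifold it is, we work out in Section 7: it is $\#^8N\,\#\,\#^{35}(S^2\times S^1)$.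

Here is what such an action is for. A *character* of $G$ is a homomorphism $\chi:G\to\{\pm1\}$. For a diffeomorphism $a$ and a vector field $X$, the pushforward is $(a_*X)(x)=da\,(X(a^{-1}x))$. On forms we write $a_*=(a^{-1})^*$.

**Condition (F).** Let $M$ be a closed connected oriented 3-manifold on which $G\cong(\mathbb Z/2)^k$ acts effectively by orientation-preserving diffeomorphisms. The action satisfies (F) if for every homomorphism $\chi:G\to\{\pm1\}$ there are a subgroup $V_\chi\subset\ker\chi$, $V_\chi\cong(\mathbb Z/2)^2$, and a point $p_\chi\in M$ fixed by $V_\chi$.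

The action on $M_N$ satisfies (F): if $\chi$ is nontrivial, $\ker\chi$ is one of the $V_i$, and for trivial $\chi$ take any $V_i$.

**Lemma 1.** Let $G\cong(\mathbb Z/2)^k$ act effectively on $M$, closed, connected and oriented, by orientation-preserving diffeomorphisms.

(a) For every $p\in M$ the stabilizer $G_p$ acts faithfully on $T_pM$, in a suitable basis by matrices in $D$. So $|G_p|\le4$, and a subgroup of order $4$ fixing $p$ acts on $T_pM$ as all of $D$.

(b) Under (F), if $a_*X=\chi(a)X$ for all $a\in G$, then $X(p_\chi)=0$.

*Proof.* (a) Average a metric over $G$ to get an invariant one. An isometry of a connected manifold that fixes $p$ and has identity differential at $p$ is the identity. Since the action is effective, $G_p$ acts faithfully on $T_pM$. It acts by commuting orthogonal involutions of determinant $1$, which are simultaneously diagonal in an orthonormal basis, with entries $\pm1$ and product $1$. There are only four such matrices.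

(b) For $a\in V_\chi$ we have $\chi(a)=1$, so evaluating $a_*X=X$ at $p=p_\chi$ gives $da_p(X(p))=X(p)$. By (a) the group $V_\chi$ acts as $D$, and $D$ fixes only the zero vector. $\square$

So on a manifold with (F), *every field that transforms by any character at all must vanish somewhere*. The rest of the lecture uses this on a class of fields from hydrodynamics.

## 2. Beltrami fields and their fixed points

Let $M$ be a closed connected oriented 3-manifold with Riemannian metric $g$ and volume form $\mu$. For a field $u$ let $u^\flat=g(u,\cdot)$. The curl and divergence are defined by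
$$\iota_{\operatorname{curl}u}\,\mu=d(u^\flat),\qquad(\operatorname{div}u)\,\mu=d(\iota_u\mu).$$

**Definition.** A *Beltrami field* is a nonzero divergence-free field $u$ with $\operatorname{curl}u=\lambda u$ for a constant $\lambda\in\mathbb R$; the value $\lambda=0$ is allowed. A *fixed point* of $u$ is a point where $u$ vanishes.

Such a field is a steady solution of the Euler equations $\partial_tu+\nabla_uu=-\nabla p$, $\operatorname{div}u=0$. Indeed $(\nabla_uu)^\flat=d(|u|^2/2)+\iota_u\,d(u^\flat)$, and $\iota_u\,d(u^\flat)=\lambda\,\iota_u\iota_u\mu=0$, so $p=-|u|^2/2$ works.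

Three examples. On $T^3=\mathbb R^3/2\pi\mathbb Z^3$ with the flat metric,
$$F=(\sin z,\cos z,0),\qquad \operatorname{curl}F=(-\partial_z\cos z,\ \partial_z\sin z,\ 0)=F,$$
and $|F|=1$: a Beltrami field with $\lambda=1$ and no fixed point. On the round $S^3\subset\mathbb R^4$ let $\alpha=x_1dy_1-y_1dx_1+x_2dy_2-y_2dx_2$, the dual of the unit field $R=(-y_1,x_1,-y_2,x_2)$. At the point $x_1=1$ the form $d\alpha$ restricts to $2\,dx_2\wedge dy_2$ and $\iota_R\mu=\pm dx_2\wedge dy_2$. The group $U(2)$ acts transitively and preserves the metric, the orientation and $\alpha$, so $\operatorname{curl}R=\pm2R$ everywhere. Again there is no fixed point. On $S^2\times S^1$ with a product metric, $\partial_\theta$ is a divergence-free unit field with closed dual form: a Beltrami field with $\lambda=0$ and no fixed point.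

In general every closed 3-manifold admits volume-preserving fields without fixed points. Curl is self-adjoint on divergence-free fields and its square is the Hodge Laplacian there, so the spectral theorem gives infinitely many Beltrami fields on every closed Riemannian 3-manifold. This analytic approach gives no control over fixed points. The text "Topological Features of Inviscid Flows" asks, as Question 3.4: *does every Riemannian 3-manifold (closed, connected, oriented, with $g$ given and fixed) admit a Beltrami field without fixed points?*

The answer is **no**. For example, $\#^{35}(S^2\times S^1)$ carries a metric for which every Beltrami field, for every $\lambda\in\mathbb R$ including $\lambda=0$, has a fixed point.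

Fields with $\lambda=0$ are handled by a second condition.

**Condition (H).** $M$ has no nowhere-vanishing closed 1-form.

If $b_1(M)=0$, then (H) holds: a closed 1-form is $d\phi$, and it vanishes at a maximum of $\phi$. On $T^3$ and $S^2\times S^1$ it fails, because of $dx$ and $d\theta$.

With $G\cong(\mathbb Z/2)^k$ acting as in the definition of (F), let $\mathrm{Met}_G$ be the space of $G$-invariant metrics with the $C^\infty$ topology. It is nonempty (average any metric) and open in the Fréchet space of $G$-invariant symmetric 2-tensors. So it is a Baire space: countable intersections of open dense sets are dense. A set containing such an intersection is called *residual*.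

**Theorem A.** If (F) and (H) hold, there is a residual (hence dense and nonempty) subset of $\mathrm{Met}_G$ such that, for every $g$ in it, all nonzero curl eigenvalues are simple and every Beltrami field on $(M,g)$ has a fixed point.

**Theorem B.** For every closed connected oriented 3-manifold $N$, the manifold $M_N=\#^8N\,\#\,\#^{35}(S^2\times S^1)$ carries an action of $(\mathbb Z/2)^3$ satisfying (F) and (H). In particular ($N=S^3$), Question 3.4 has a negative answer.

**Theorem C.** In Theorem A the residual set can be chosen so that, moreover, every Beltrami field with $\lambda\ne0$ has a *nondegenerate* zero. Consequently, for every $\Lambda>0$ there is a nonempty $C^\infty$-open set of metrics on $M$, in the space of *all* metrics with no symmetry required, for which every Beltrami field with $|\lambda|\le\Lambda$ has a fixed point.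

**Proposition D.** Every closed oriented 3-manifold has some metric with a nowhere-vanishing Beltrami field.

Theorem C is a strengthening and is not needed for the answer.

## 3. Flat tori: what symmetry gives and where it stops

The natural first attempt is to take one metric with symmetry and let the symmetry force zeros. The flat torus shows two separate obstacles.

**Too small a group.** Let $D$ act on $T^3$ by $x\mapsto\epsilon x$; it fixes the eight points with coordinates in $\{0,\pi\}$. A $D$-invariant field vanishes at these points. But
$$(\epsilon_*F)(x)=\epsilon F(\epsilon x)=(\epsilon_1\epsilon_3\sin z,\ \epsilon_2\cos z,\ 0)=\epsilon_2F,$$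
since $\epsilon_1\epsilon_3=\epsilon_2$. So $F$ does transform by a character, yet it has no zero. The kernel of this character has only two elements, and at a fixed point it only forces $F(p)$ to lie on the second axis. To force a zero one needs a full Klein four-group *inside the kernel of the character*, for every character that may occur. For $(\mathbb Z/2)^2$ this is impossible. For $(\mathbb Z/2)^3$ every kernel contains one, but all seven must have fixed points, and by Lemma 1(a) no point is fixed by all of $G$. This is why condition (F) has its form, and why the manifold of Section 1 uses seven different pieces $Y_i$.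

**Multiple eigenvalues.** Even when fields with a character vanish, sums of them need not. Let $b(x,y,z)=(-x,z,y)$, an orientation-preserving isometric involution of $T^3$. Then $b_*F=(-\sin y,0,\cos y)$, again with eigenvalue $1$. Put
$$X=F+b_*F=(\sin z-\sin y,\ \cos z,\ \cos y),\qquad Y=F-b_*F=(\sin z+\sin y,\ \cos z,\ -\cos y).$$
Here $b_*X=X$ and $b_*Y=-Y$. The field $X$ vanishes where $y=z=\frac\pi2$, and $Y$ vanishes where $y=\frac\pi2$, $z=-\frac\pi2$. But $X+Y=2F$ vanishes nowhere. An eigenfield in a multi-dimensional eigenspace need not transform by a character, and then Lemma 1 says nothing.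

If the eigenspace is one-dimensional, this problem disappears, because $G$ must act on a line by $\pm1$. So the plan is to keep the symmetry and perturb the metric *among invariant metrics* until all nonzero eigenvalues are simple. What makes this plausible is that $(\mathbb Z/2)^k$ has only one-dimensional irreducible real representations, so the symmetry alone does not force multiplicity. Sections 4 and 5 prove that it works.

## 4. Curl eigenfields in a space that does not depend on the metric

**Purpose.** We want to vary $g$ while the eigenvalue problem lives on one fixed function space and depends linearly on the parameter. A change of variables achieves this.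

Fix a $G$-invariant positive volume form $\nu$. For a metric $g$ with volume form $\mu=\rho\nu$, and a field $u$, put
$$A=\rho^{-1}g,\qquad X=\rho u.$$
The metric $A$ has volume form $\rho^{-3/2}\mu=\rho^{-1/2}\nu$. So if $\delta\nu$ denotes the volume form of $A$, then $\delta=\rho^{-1/2}$ and $g=\delta^{-2}A$. Conversely every metric $A$ arises from $g=\delta^{-2}A$, so $g\mapsto A$ is a $G$-equivariant homeomorphism of the space of metrics onto itself. We regard $A$ also as the map $X\mapsto AX:=A(X,\cdot)$ from fields to 1-forms, and write $|X|^2=A(X,X)$. Then $\iota_u\mu=\iota_X\nu$ and $u^\flat=AX$, so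
$$\operatorname{curl}u=\lambda u,\ \operatorname{div}u=0\iff d(AX)=\lambda\,\iota_X\nu,\ \ d(\iota_X\nu)=0. \tag{1}$$
The fields $u$ and $X$ have the same zeros. Also $*_g(u^\flat)=\iota_u\mu$ reads
$$*_g(AX)=\iota_X\nu. \tag{2}$$

For a 1-form $\sigma$ let $Z_\sigma$ be the field with $\iota_{Z_\sigma}\nu=d\sigma$. Let $\mathcal H^s$ be the closed subspace of those Sobolev $H^s$ vector fields $X$ for which $\iota_X\nu$ is exact. It does not depend on $A$. (On $T^3$ with $\nu=dx\wedge dy\wedge dz$ it contains $F$ but not the constant field $\partial_x$, because $dy\wedge dz$ is not exact.) Put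
$$C_AX=Z_{AX},\qquad N_A(X,Y)=\int_MA(X,Y)\,\nu=\int_MAX\wedge\iota_Y\nu; \tag{3}$$
the last equality holds because $\alpha\wedge\iota_Y\nu=\alpha(Y)\nu$. If $\lambda\ne0$, then (1) says exactly that $X\in\mathcal H^s$ and $C_AX=\lambda X$.

**Step 1: $C_A$ is symmetric for $N_A$.** By Stokes applied to $AY\wedge AX$,
$$N_A(C_AX,Y)=\int AY\wedge d(AX)=\int d(AY)\wedge AX=N_A(X,C_AY).$$

**Step 2: $C_A:\mathcal H^{s+1}\to\mathcal H^s$ is an isomorphism for $s\ge0$.** *Injective:* if $d(AX)=0$ and $\iota_X\nu=d\tau$, then $N_A(X,X)=\int AX\wedge d\tau=0$ by Stokes. *Surjective:* let $Y\in\mathcal H^s$, so $\beta=\iota_Y\nu$ is exact. By Hodge theory for $g$, with Green operator $\mathsf G$, we have $\beta=d\sigma$ with $\sigma=d^*\mathsf G\beta\in H^{s+1}$. Put $X=A^{-1}\sigma$. By (2), $\iota_X\nu=*_g\sigma=\pm d(*_g\mathsf G\beta)$ is exact, so $X\in\mathcal H^{s+1}$, and $C_AX=Y$. Continuity of the inverse follows from the open mapping theorem.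

**Step 3: the spectrum.** Put $\mathcal H=\mathcal H^3$, which lies in $C^1$ by the Sobolev embedding ($3>\frac32+1$), and
$$T_A=C_A^{-1}:\mathcal H\to\mathcal H^4\subset\mathcal H.$$
It is compact by Rellich's theorem and $N_A$-symmetric by Step 1. On the complexification, with the Hermitian extension of $N_A$, its nonzero spectrum consists of eigenvalues of finite multiplicity. They are real by symmetry and positivity of $N_A$. They are semisimple: if $(T_A-\tau)^2X=0$ with $\tau$ real, then $N_A((T_A-\tau)X,(T_A-\tau)X)=N_A((T_A-\tau)^2X,X)=0$. They are the numbers $1/\lambda$, where $\lambda\neq0$ runs through the eigenvalues of $C_A$. In particular the eigenvalues of $C_A$ form a discrete set. We write $\operatorname{spec}C_A$ for this set; $0$ does not belong to it. An eigenfield satisfies $X=\lambda C_A^{-1}X$, so by Step 2 it lies in all $\mathcal H^s$ and is smooth.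

**Step 4: dependence on $A$.** As an operator $\mathcal H^4\to\mathcal H^3$, $C_A$ is linear in $A$ and continuous in $A$ for the $C^4$ topology. Inversion is continuous and analytic. So $T_A$, as a bounded operator $\mathcal H^3\to\mathcal H^4$, and hence on $\mathcal H$, depends continuously on $A$, and analytically on $t$ along $A+tS$ for a symmetric 2-tensor $S$.

Let $\Gamma\subset\mathbb C\setminus\{0\}$ be a finite union of disjoint circles centered on $\mathbb R$, bounding disjoint discs not containing $0$, with $\Gamma\cap\operatorname{spec}T_A=\emptyset$. For $A'$ near $A$ the resolvents $(z-T_{A'})^{-1}$ exist for $z\in\Gamma$ and converge to $(z-T_A)^{-1}$ uniformly on $\Gamma$ as $A'\to A$. So the Riesz projection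
$$P_{A'}=\frac1{2\pi i}\oint_\Gamma(z-T_{A'})^{-1}\,dz$$
is continuous in $A'$ in operator norm, and analytic in $t$ along $A+tS$. It is real because $\Gamma$ is symmetric under conjugation. Its rank is locally constant, since projections at distance less than $1$ have equal rank. By semisimplicity its range is the sum of the eigenspaces of $T_{A'}$ for eigenvalues inside $\Gamma$. This gives three facts.

**(P1)** If $\pm\Lambda\notin\operatorname{spec}C_A$, then for all $A'$ near $A$ the same holds, and the total multiplicity of the eigenvalues of $C_{A'}$ in $(-\Lambda,\Lambda)$ is unchanged. Take for $\Gamma$ two circles, meeting $\mathbb R$ at $1/\Lambda,R$ and at $-1/\Lambda,-R$, with $R$ larger than all $\|T_{A'}\|$ for $A'$ near $A$. The spectra are real, so only these four points matter.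

**(P2)** Near each eigenvalue of $C_A$ there is an eigenvalue of $C_{A'}$, and the total multiplicity of the group near it is unchanged. Take a small circle around $1/\lambda$.

**(P3)** If $\lambda$ is simple with eigenfield $X$, the nearby eigenvalue is simple with eigenfield $P_{A'}X$. The field is continuous in $A'$ with values in $\mathcal H\subset C^1$ and analytic in $t$ along $A+tS$. So is the eigenvalue, because its inverse is $N_A(T_{A'}P_{A'}X,X)/N_A(P_{A'}X,X)$. Dividing by $N_A(P_{A'}X,X)/N_A(X,X)$, we get an eigenfield $X'$ normalized by $N_A(X'-X,X)=0$ with the same properties.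

**Step 5: a form that does not see $A$.** For $X,Y\in\mathcal H$ let
$$Q(X,Y)=N_A(T_AX,Y)=\int_M\sigma\wedge\iota_Y\nu\quad\text{for any }\sigma\text{ with }d\sigma=\iota_X\nu. \tag{4}$$
The form $\sigma=A(T_AX)$ has $d\sigma=\iota_X\nu$, and another choice differs by a closed form, whose wedge with the exact form $\iota_Y\nu$ integrates to zero. So $Q$ is symmetric and *independent of $A$*. If $C_AX=\lambda X$, then
$$N_A(X,Y)=\lambda\,Q(X,Y)\quad\text{for all }Y\in\mathcal H. \tag{5}$$
On the flat torus, $Q(F,F)=N(F,F)=(2\pi)^3$, while $F'=(\sin z,-\cos z,0)$ has $\operatorname{curl}F'=-F'$ and $Q(F',F')=-(2\pi)^3$. So $Q$ is indefinite; all metric dependence in (5) sits in $N_A$ and $\lambda$.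

**Step 6: unique continuation.** *If $C_AX=\lambda X$, $\lambda\neq0$, and $X$ vanishes on a nonempty open set, then $X=0$.* The 1-form $u^\flat=AX$ satisfies $d^*u^\flat=0$ and $*_gdu^\flat=\lambda u^\flat$, so $\Delta_gu^\flat=\lambda^2u^\flat$. This is an elliptic system whose principal part is the same scalar second-order operator in each component. Aronszajn's theorem (J. Math. Pures Appl. 36 (1957); for forms, Aronszajn–Krzywicki–Szarski, Ark. Mat. 4 (1962)) says that smooth solutions of such systems on a connected manifold that vanish on a nonempty open set vanish identically. Hence the zero set of a nonzero eigenfield is closed with empty interior.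

Finally, if $A$ is $G$-invariant, then pushforward by $G$ preserves $N_A$ and commutes with $C_A$, because $\nu$ and $A$ are invariant.

## 5. Splitting a multiple eigenvalue by an invariant perturbation

Let $\mathcal M$ be the set of $G$-invariant metrics $A$.

**Lemma 2.** Let $A\in\mathcal M$ and $E=\ker(C_A-\lambda)$ with $\lambda\ne0$, $\dim E\ge2$. There is a $G$-invariant symmetric 2-tensor $S$ such that, for all small $t\ne0$, $C_{A+tS}$ has at least two distinct eigenvalues in the group of eigenvalues that converges to $\lambda$ as $t\to0$.

*Proof.* Put $b_S(U,W)=\int_MS(U,W)\,\nu$.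

**Step 1: find an invariant $S$ for which $b_S|_E$ is not a multiple of $N_A|_E$.** The group $G$ acts on $E$ by commuting $N_A$-orthogonal involutions. So $E$ has an $N_A$-orthonormal basis of fields, each transforming by a character. Let $X,Y$ be two of them, with characters $\chi,\chi'$. The 1-forms $AX,AY$ transform by the same characters.

If $\chi=\chi'$, take $S=AX\otimes AY+AY\otimes AX$, which is invariant since $\chi^2=1$. Then
$$b_S(X,Y)=\int\big(|X|^2|Y|^2+A(X,Y)^2\big)\nu>0,$$
because by unique continuation $X$ and $Y$ are both nonzero on a dense open set. But $N_A(X,Y)=0$.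

If $\chi\ne\chi'$, that tensor is not invariant. Take instead $S=AX\otimes AX-AY\otimes AY$, which is. Then
$$b_S(X,X)-b_S(Y,Y)=\int\big(|X|^4-2A(X,Y)^2+|Y|^4\big)\nu=\int|X\otimes X-Y\otimes Y|^2\,\nu\ge0.$$
If this were $0$, then $X\otimes X=Y\otimes Y$, so $Y=\pm X$ at each point. On a ball where $X\ne0$ the sign is constant, so $X-Y$ or $X+Y$ vanishes on an open set, hence everywhere by unique continuation. That contradicts linear independence. So $b_S(X,X)\neq b_S(Y,Y)$, while $N_A(X,X)=N_A(Y,Y)$.

**Step 2: such an $S$ splits the eigenvalue.** Put $A_t=A+tS$, a metric for small $t$. Suppose the conclusion fails: for some $t_n\to0$, $t_n\neq0$, the group near $\lambda$ consists of a single eigenvalue $\lambda_n$. Let $\Pi_n$ be the Riesz projection for this group. It maps into $\ker(C_{A_{t_n}}-\lambda_n)$. For $U,W\in E$ put $U_n=\Pi_nU$; then $U_n\to U$ in $\mathcal H$. By (5) for $A_{t_n}$ applied to the eigenfield $U_n$, and by (5) for $A$ applied to the eigenfield $W$ together with symmetry,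
$$N_{A_{t_n}}(U_n,W)=\lambda_n\,Q(U_n,W),\qquad N_A(U_n,W)=\lambda\,Q(U_n,W).$$
It is here that we use that $Q$ is the same form in both. Subtract, note $N_{A_t}-N_A=t\,b_S$, and divide by $t_n$:
$$b_S(U_n,W)=\frac{\lambda_n-\lambda}{t_n}\,Q(U_n,W)=\frac{\lambda_n-\lambda}{t_n}\,\lambda^{-1}N_A(U_n,W). \tag{6}$$
With $U=W\neq0$, the left side converges and $N_A(U_n,U)\to N_A(U,U)\ne0$, so $(\lambda_n-\lambda)/t_n$ converges to some $c$, which does not depend on $U,W$. Passing to the limit in (6) for all $U,W\in E$ gives $b_S=c\lambda^{-1}N_A$ on $E$, against Step 1. $\square$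

As a check of (6) on $T^3$ with $\nu=dx\wedge dy\wedge dz$: for a constant diagonal $A=\operatorname{diag}(a_1,a_2,a_3)$ the field $X=(p\sin z,q\cos z,0)$ has $\operatorname{curl}(AX)=(a_2q\sin z,a_1p\cos z,0)$. So $C_AX=\lambda X$ means $a_2q=\lambda p$, $a_1p=\lambda q$, and $\lambda^2=a_1a_2$. Along $a_i=1+ts_i$ the eigenvalue near $1$ has derivative $\frac12(s_1+s_2)$, which equals $b_S(F,F)/N(F,F)$, as (6) predicts. The field $(0,\sin x,\cos x)$ leads in the same way to $\lambda^2=a_2a_3$, so if $s_1\ne s_3$ these two parts of the eigenvalue $1$ separate.

**Proposition 3.** The set $\mathcal U_k=\{A\in\mathcal M:\text{all eigenvalues of }C_A\text{ in }[-k,k]\text{ are simple}\}$ is open and dense in $\mathcal M$. Hence all eigenvalues of $C_A$ are simple for $A$ in the residual set $\bigcap_k\mathcal U_k$.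

*Proof.* **Open.** Let $A\in\mathcal U_k$. By discreteness choose $\Lambda>k$ such that all eigenvalues in $[-\Lambda,\Lambda]$ lie in $[-k,k]$ and $\pm\Lambda$ are not eigenvalues. Let there be $n$ of them, all simple. For $A'$ near $A$, (P2) gives one simple eigenvalue near each, and by (P1) the total multiplicity in $(-\Lambda,\Lambda)$ is still $n$. So these are all the eigenvalues there, and they are simple.

**Dense.** Let $A\in\mathcal M$ and let $\Lambda>k$ with $\pm\Lambda\notin\operatorname{spec}C_A$. Let $m$ be the total multiplicity and $d\le m$ the number of distinct eigenvalues in $(-\Lambda,\Lambda)$. Near $A$, $m$ is constant by (P1) and $d$ cannot drop by (P2). If $d<m$, some eigenvalue in $(-\Lambda,\Lambda)$ is multiple. Lemma 2 then gives an arbitrarily small invariant perturbation that splits it, while the others still have eigenvalues near them. So $d$ increases. After at most $m$ steps $d=m$, and the metric reached, as close to $A$ as we like, lies in $\mathcal U_k$. $\square$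

## 6. Proof of Theorem A

Under the homeomorphism $g\leftrightarrow A$, $\mathrm{Met}_G$ corresponds to $\mathcal M$. Let $A\in\bigcap_k\mathcal U_k$, a residual set by Proposition 3, and let $u$ be a Beltrami field with eigenvalue $\lambda$.

**Case $\lambda\neq0$.** The corresponding $X$ satisfies $C_AX=\lambda X$, and $\ker(C_A-\lambda)=\mathbb RX$. For $a\in G$ the field $a_*X$ is again in this line, so $a_*X=\chi(a)X$. Since $a^2=1$, $\chi(a)=\pm1$, and $\chi$ is a homomorphism. By (F) and Lemma 1(b), $X(p_\chi)=0$, so $u(p_\chi)=0$.

**Case $\lambda=0$.** Then $d(u^\flat)=0$, and by (H) the form $u^\flat$, hence $u$, vanishes somewhere. $\square$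

## 7. The topology of $M_N$ and the proof of Theorem B

We already have the action on $M=M_N$, its effectiveness, and (F). What remains is the identification of $M$ and (H).

**Step 1: $M$ is connected and $M\cong\#^8N\,\#\,\#^{35}(S^2\times S^1)$.** Cut $M$ along the 56 spheres $\{r=\frac12\}$, indexed by $(a,i)$, $a\in G$, $1\le i\le7$. The pieces are 8 copies of $N$ minus seven balls, indexed by $a\in G$, and 14 copies of $S^3$ minus four balls, indexed by $(i,aV_i)$: the ball $a\gamma_i(B)$ lies in the copy of $S^3$ in $Y_i$ determined by the coset $aV_i$. All pieces are connected. In the dual graph the edge $(a,i)$ joins $a$ to $(i,aV_i)$. Through the vertex $(i,aV_i)$ one gets from $a$ to $av$ for every $v\in V_i$. The $V_i$ generate $G$, so the graph, and hence $M$, is connected. It has $8+14=22$ vertices and $56$ edges, so its first Betti number is $56-22+1=35$.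

Choose a spanning tree. Gluing along its 21 edges, one new piece at a time, forms connected sums of oriented manifolds: $\#^8N\,\#\,\#^{14}S^3\cong\#^8N$, with balls still removed. Each of the other 35 edges joins two removed balls of a connected oriented manifold $P$ by an orientation-compatible tube. By the disc theorem both balls may be moved into a single ball of $P$, so the tube replaces $P$ by the connected sum of $P$ with $S^3$-with-a-tube, which is $S^2\times S^1$. This gives $M\cong\#^8N\,\#\,\#^{35}(S^2\times S^1)$.

**Step 2: $b_1(M)\ge35$ and $\pi_2(M)\neq0$.** For a non-tree edge $e$, its fundamental cycle consists of $e$ and tree edges. Realize it by a loop $c_e$ in $M$ that crosses the sphere $\Sigma_e$ once, transversally, and no other non-tree sphere. So the intersection matrix of the 35 loops $c_e$ with the 35 spheres $\Sigma_{e}$ is the identity up to signs. Hence the loops are linearly independent in $H_1(M;\mathbb R)$, and each $\Sigma_e$ is nonzero in $H_2(M;\mathbb R)$. A sphere that is nonzero in homology is nonzero in $\pi_2$.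

**Step 3: a nowhere-zero closed 1-form would give a fibration over the circle.** Let $\alpha$ be such a form. Write $\alpha=\sum_jc_j\theta_j+d\phi$, where the $\theta_j$ are closed with integral periods and represent a basis of $H^1(M;\mathbb R)$. By compactness $|\alpha|$ is bounded below, so replacing the $c_j$ by close rationals keeps the form nowhere zero. A nonzero multiple $\alpha'$ of the new form has integral periods, so $f(x)=\int_{x_0}^x\alpha'$ is well defined as a map $f:M\to\mathbb R/\mathbb Z$ with $f^*(d\theta)=\alpha'$ (Tischler's argument). It is a submersion, and by Ehresmann's theorem a fiber bundle.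

**Step 4: contradiction.** Let $F$ be the component containing $x_0$ of the fiber through $x_0$. It is a closed surface, orientable because $M$ is oriented and $\alpha'$ coorients it. In the homotopy sequence
$$\pi_2(F)\to\pi_2(M)\to\pi_2(S^1)=0$$
the first map is onto, so $\pi_2(F)\ne0$ by Step 2. A closed orientable surface of positive genus has contractible universal cover, so $F\cong S^2$ and $\pi_1(F)=1$. The next part of the sequence embeds $\pi_1(M)$ in $\pi_1(S^1)=\mathbb Z$, and $b_1(M)\le1$. This contradicts $b_1(M)\ge35$. So (H) holds, and Theorem B is proved. With Theorem A and $N=S^3$, Question 3.4 has a negative answer. $\square$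

## 8. Making the zeros nondegenerate: Theorem C

Assume (F) and (H). The zeros found so far depend on symmetry. A nondegenerate zero survives *any* $C^1$-small perturbation, which gives the open set in Theorem C. So we study the derivative of an eigenfield at $p_\chi$.

For each $\chi$ fix $V=V_\chi$, $p=p_\chi$ and coordinates near $p=0$ in which $V$ acts by $D$, for example exponential coordinates of a fixed invariant metric in a basis as in Lemma 1(a). If $X$ is a simple eigenfield with character $\chi$, it is $V$-invariant. So $X(0)=0$ and $DX(0)$ commutes with $D$. The three coordinate characters $\epsilon_1,\epsilon_2,\epsilon_3$ of $D$ are distinct, so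
$$DX(0)=\operatorname{diag}(\ell_1(X),\ell_2(X),\ell_3(X)),\qquad\ell_i(Y):=\partial_iY^i(0)\ \text{(no summation)}.$$

**Lemma 4.** Let $A\in\mathcal M$, $\lambda\neq0$ a simple eigenvalue of $C_A$ with eigenfield $X$ of character $\chi$, and $i\in\{1,2,3\}$ with $\ell_i(X)=0$. Then there is an invariant $S$ such that the eigenfields $X_t$ of $C_{A+tS}$ with $X_0=X$ and $N_A(X_t-X,X)=0$ satisfy $\frac{d}{dt}\big|_0\ell_i(X_t)\neq0$.

The strategy: if no $S$ works, then a certain distribution, in effect the derivative at $p$ of a Green operator for $C_A-\lambda$, is supported on the finite orbit $Gp$. Its leading symbol then satisfies algebraic equations that have no polynomial solution.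

*Proof.* Say $i=1$; the other cases differ by relabeling the coordinates.

**Step 1: normalize the coordinates.** $A(0)$ is $V$-invariant, hence diagonal. Rescaling the coordinates separately, and possibly reflecting one, changes neither $\ell_1$ nor the form of the $V$-action. So we may assume $A_{ij}(0)=\delta_{ij}$ and $\nu=\kappa\,dx^1\wedge dx^2\wedge dx^3$ with $\kappa_0=\kappa(0)>0$.

**Step 2: the derivative of the eigenfield.** Since $X_t=\lambda_tT_{A_t}X_t$, the family $X_t$ is analytic with values in $\mathcal H^4$. Differentiating $C_{A_t}X_t=\lambda_tX_t$ at $t=0$, where $C_{A_t}X_t=Z_{A_tX_t}$, gives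
$$(C_A-\lambda)\dot X=\dot\lambda X-Z_{SX},\qquad N_A(\dot X,X)=0. \tag{7}$$
Let $X^\perp$ be the $N_A$-orthogonal complement of $X$ (in whichever $\mathcal H^s$ is meant). We have $C_A-\lambda=C_A(1-\lambda T_A)$, and $T_A$ is compact on $\mathcal H^{s+1}$. So $C_A-\lambda:\mathcal H^{s+1}\to\mathcal H^s$ is Fredholm of index $0$. Its kernel is $\mathbb RX$, so its range has codimension $1$. By symmetry the range lies in $X^\perp$, so it equals $X^\perp$. Let $K$ be $0$ on $X$ and the inverse of $(C_A-\lambda)|_{X^\perp}$ on $X^\perp$. Then $K:\mathcal H^s\to\mathcal H^{s+1}$ is bounded, $K(C_A-\lambda)$ is the projection onto $X^\perp$ along $X$, and $K$ commutes with $G$, since $\mathbb RX$ and $X^\perp$ are $G$-invariant. Applying $K$ to (7),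
$$\dot X=-KZ_{SX}.$$

**Step 3: from tensors $S$ to 1-forms.** *Suppose that $\ell_1(\dot X)=0$ for every invariant $S$.* Let $\sigma$ be a 1-form of character $\chi$ supported in $M\setminus\mathrm{Zero}(X)$. Put
$$S=\frac{\sigma\otimes AX+AX\otimes\sigma}{|X|^2}-\frac{\sigma(X)\,AX\otimes AX}{|X|^4}.$$
It is smooth (extended by $0$), symmetric and invariant, and
$$SX=\frac{\sigma(X)AX+|X|^2\sigma}{|X|^2}-\frac{\sigma(X)\,AX}{|X|^2}=\sigma.$$
So $\ell_1(KZ_\sigma)=0$. To drop the restriction on characters, let $\pi_\chi=|G|^{-1}\sum_{a\in G}\chi(a)a_*$ be the projection onto character $\chi$. It commutes with $d$, $*_g$, $\sigma\mapsto Z_\sigma$, $C_A$ and $K$, and it preserves the forms supported off the $G$-invariant set $\mathrm{Zero}(X)$. Define a distribution on 1-forms by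
$$\Theta(\sigma)=\ell_1(KZ_{\pi_\chi\sigma}).$$
It is continuous because $K:\mathcal H^2\to\mathcal H^3\subset C^1$. We have shown that $\Theta$ vanishes on all $\sigma$ supported off $\mathrm{Zero}(X)$.

**Step 4: two identities for $\Theta$.** By (2) with $Z_\eta$ in place of $X$, $AZ_\eta=*_gd\eta$. Put $\mathcal D\eta=AZ_\eta-\lambda\eta=*_gd\eta-\lambda\eta$. Then $Z_{\mathcal D\eta}=(C_A-\lambda)Z_\eta$, so $KZ_{\pi_\chi\mathcal D\eta}=\pi_\chi K(C_A-\lambda)Z_\eta=Z_{\pi_\chi\eta}-cX$ for some constant $c$. Since $\ell_1(X)=0$ and $Z_{d\phi}=0$,
$$\Theta(\mathcal D\eta)=\ell_1(Z_{\pi_\chi\eta})\ \text{ for all 1-forms }\eta,\qquad\Theta(d\phi)=0\ \text{ for all functions }\phi. \tag{8}$$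

**Step 5: $\Theta$ is supported on the finite orbit $Gp$.** Let $\zeta$ be supported off $Gp$ and take $\eta=*_gd\zeta+\lambda\zeta$. Since $*_gd*_gd\zeta=d^*d\zeta$,
$$\mathcal D\eta=d^*d\zeta+\lambda*_gd\zeta-\lambda*_gd\zeta-\lambda^2\zeta=d^*d\zeta-\lambda^2\zeta.$$
As $\eta$ vanishes near $Gp$, $Z_{\pi_\chi\eta}$ vanishes near $p$, and (8) gives $\Theta(d^*d\zeta-\lambda^2\zeta)=0$. Also $\Theta(dd^*\zeta)=0$ by (8). So $\Theta((\Delta_g-\lambda^2)\zeta)=0$. Hence $\Theta$ solves an elliptic equation on $M\setminus Gp$ and is smooth there. By Step 3 it vanishes on $M\setminus(\mathrm{Zero}(X)\cup Gp)$, which is dense by unique continuation. So it vanishes on $M\setminus Gp$.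

**Step 6: $\Theta$ is not zero near $p$.** By Lemma 1(a), $|G_p|\le4$, so $G_p=V$. Let $\eta$ be supported in a small $V$-invariant neighborhood of $p$ disjoint from its translates by $a\notin V$. Then only $a\in V$ contributes near $p$, and $\chi|_V=1$. For $v=\operatorname{diag}(\epsilon_i)\in V$ the first component of $v_*Y$ is $\epsilon_1Y^1(\epsilon x)$, whose $\partial_1$ at $0$ is $\epsilon_1^2\,\partial_1Y^1(0)$. Hence
$$\ell_1(Z_{\pi_\chi\eta})=|G|^{-1}\sum_{v\in V}\ell_1(v_*Z_\eta)=c_0\,\ell_1(Z_\eta),\qquad c_0=|V|/|G|>0. \tag{9}$$
In the coordinates, $Z_\eta=\kappa^{-1}\operatorname{curl}_0\eta$ with the Euclidean curl. Let $\eta_*=\psi\,x_1x_2\,dx_3$ with a cutoff $\psi$ equal to $1$ near $0$. Near $0$, $\operatorname{curl}_0\eta_*=(x_1,-x_2,0)$, so $\ell_1(Z_{\eta_*})=\kappa_0^{-1}$ and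
$$\Theta(\mathcal D\eta_*)=c_0\kappa_0^{-1}\neq0. \tag{10}$$
A distribution supported at a point is a finite sum of derivatives of the delta distribution. So for $\sigma$ supported near $p$,
$$\Theta(\sigma)=\sum_{i=1}^3\sum_{|\beta|\le m}t_{i\beta}\,\partial^\beta\sigma_i(0),\qquad q(\xi)=\Big(\sum_{|\beta|=m}t_{i\beta}\xi^\beta\Big)_{i=1,2,3}\ne0$$
for some $m\ge0$. We rule out every $m$. Recall that the pairing $(P,f)\mapsto P(\partial)f$ of homogeneous polynomials of equal degree is nondegenerate, as one sees on monomials. Test objects below are polynomials near $0$ times a cutoff.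

**Step 7: $m=0$ is impossible.** Near $0$, both $\operatorname{curl}_0\eta_*$ and $\eta_*$ vanish at $0$, so $(\mathcal D\eta_*)(0)=0$ and $\Theta(\mathcal D\eta_*)=0$, against (10).

**Step 8: equations for $q$ when $m\ge1$.** Test $\Theta(d\phi)=0$ with $\phi$ homogeneous of degree $m+1$. Only derivatives of total order $m+1$ of $\phi$ are nonzero at $0$, so $(\xi\cdot q)(\partial)\phi=0$ for all such $\phi$, and
$$\xi\cdot q(\xi)=0. \tag{11}$$
Next let $\eta$ have coefficients homogeneous of degree $m+1$. Since $A_{ij}(0)=\delta_{ij}$, $\mathcal D\eta=\kappa_0^{-1}\operatorname{curl}_0\eta+O(|x|^{m+1})$, and $\operatorname{curl}_0\eta$ is homogeneous of degree $m$. So only the order-$m$ part of $\Theta$ counts. With $q\cdot(\xi\times\eta)=(q\times\xi)\cdot\eta$,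
$$\Theta(\mathcal D\eta)=\kappa_0^{-1}\sum_iq_i(\partial)(\operatorname{curl}_0\eta)_i=\kappa_0^{-1}\sum_k(q\times\xi)_k(\partial)\,\eta_k. \tag{12}$$

**Step 9: $m\ge2$ is impossible.** Here $Z_\eta=O(|x|^2)$, so the right side of (8) is $0$ by (9). Then (12) gives $q\times\xi=0$. With (11), $|\xi|^2q=\xi(\xi\cdot q)-\xi\times(\xi\times q)=0$, so $q=0$, a contradiction.

**Step 10: $m=1$ is impossible.** Now $\operatorname{curl}_0\eta$ is homogeneous of degree $1$, so by (9) the right side of (8) is $c_0\kappa_0^{-1}\partial_1(\operatorname{curl}_0\eta)_1(0)$. This is the middle expression of (12) with $q$ replaced by $c_0\xi_1e_1$. Comparing, $(q-c_0\xi_1e_1)\times\xi=0$, that is, $\xi\times q=c_0\xi_1\,\xi\times e_1$. With (11),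
$$|\xi|^2q=-\xi\times(\xi\times q)=-c_0\xi_1\,\xi\times(\xi\times e_1)=c_0\xi_1\big(|\xi|^2e_1-\xi_1\xi\big).$$
The second component is the polynomial identity $|\xi|^2q_2=-c_0\xi_1^2\xi_2$, where $|\xi|^2=\xi_1^2+\xi_2^2+\xi_3^2$. At the complex point $\xi=(1,\sqrt{-1},0)$ the left side is $0$ and the right side is not. This contradiction proves the lemma. $\square$

**Proof of Theorem C.** Let $\mathcal V_k$ be the set of $A\in\mathcal U_k$ such that for each eigenvalue $\lambda\in[-k,k]$ of $C_A$, with eigenfield $X$ of character $\chi$, all three numbers $\ell_i(X)$ at $p_\chi$ are nonzero.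

**Step 1: $\mathcal V_k$ is open.** Let $A\in\mathcal U_k$ and choose $\Lambda>k$ such that all eigenvalues in $[-\Lambda,\Lambda]$ lie in $[-k,k]$ and $\pm\Lambda$ are not eigenvalues. By (P1)–(P3), for invariant $A'$ near $A$ the eigenvalues in $(-\Lambda,\Lambda)$ are simple and their finitely many eigenfields move continuously in $C^1$. Their characters are locally constant: $a_*X'=\pm X'$, and for $X'$ close to $X$ the sign must be that of $X$. So if all $\ell_i\ne0$ at $A$, the same holds nearby.

**Step 2: $\mathcal V_k$ is dense.** Let $A\in\mathcal U_k$ and take $\Lambda$ as in Step 1. There are finitely many conditions $\ell_i(X)\ne0$, for the eigenfields with eigenvalue in $(-\Lambda,\Lambda)$. If one fails, Lemma 4 gives $A+tS$ with $\ell_i(X_t)\ne0$ for small $t\neq0$, and for $t$ small enough the conditions already satisfied persist. After finitely many arbitrarily small steps all hold, and no other eigenvalues enter $[-k,k]$ by (P1). So $\mathcal V_k$ is dense in $\mathcal U_k$, hence in $\mathcal M$.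

**Step 3: nondegenerate zeros.** The set $\bigcap_k\mathcal V_k$ is residual. For $A$ in it, the conclusions of Theorem A hold, because $\mathcal V_k\subset\mathcal U_k$. Moreover, for each $\lambda\ne0$ the eigenfield $X$ has a nondegenerate zero at $p_\chi$. So has $u=\rho^{-1}X$, because $Du=\rho^{-1}DX$ at a zero. Fields with $\lambda=0$ vanish somewhere by (H).

**Step 4: all nearby metrics.** Fix $A\in\bigcap_k\mathcal V_k$ and $\Lambda>0$, and choose $\Lambda'>\Lambda$ with $\pm\Lambda'\notin\operatorname{spec}C_A$. The facts (P1)–(P3) make no use of symmetry. So for *every* metric $A'$ in a neighborhood of $A$, invariant or not, the eigenvalues in $(-\Lambda',\Lambda')$ are simple and the normalized eigenfields are $C^1$-close to those of $A$. There are finitely many. Near a nondegenerate zero the field has degree $\pm1$ on a small sphere, and this persists for close fields, so all of them still have zeros. Fields with $\lambda=0$ have zeros for every metric by (H). Under $A\leftrightarrow g$ this neighborhood is the required $C^\infty$-open set of metrics. $\square$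

## 9. Contact metrics, and what the negative answer does and does not say

The vanishing depends on the metric. Every manifold also has metrics on which it fails.

**Proof of Proposition D.** By Martinet, every closed oriented 3-manifold has a contact form $\alpha$. Let $R$ be its Reeb field ($\alpha(R)=1$, $\iota_Rd\alpha=0$), and $J$ a complex structure on $\ker\alpha$ compatible with $d\alpha$. Put
$$g=\alpha\otimes\alpha+d\alpha(\cdot,J\cdot)|_{\ker\alpha},$$
the second term being extended by $0$ on $R$. Then $R^\flat=\alpha$. If $e\in\ker\alpha$ is a unit vector, then $R,e,Je$ is orthonormal and $(\alpha\wedge d\alpha)(R,e,Je)=d\alpha(e,Je)=1$. So for the orientation of $\alpha\wedge d\alpha$ the volume form is $\mu=\alpha\wedge d\alpha$, and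
$$\iota_R\mu=d\alpha-\alpha\wedge\iota_Rd\alpha=d\alpha=d(R^\flat).$$
Hence $d(\iota_R\mu)=0$ and $\operatorname{curl}R=R$. For the opposite orientation $\mu$ changes sign and $\operatorname{curl}R=-R$. In both cases $R$ is a nowhere-vanishing Beltrami field. This is the observation of Etnyre–Ghrist, Nonlinearity 13 (2000). $\square$

So on each $M_N$ of Theorem B some metrics admit a Beltrami field without fixed points and others do not. Question 3.4 is answered in the negative, but nothing here says that *every* closed 3-manifold, for instance $S^3$, carries a metric without fixed-point-free Beltrami fields: the argument needs a group action satisfying (F), together with (H).
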